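# Holomorphic maps across pluripolar sets into spaces without entire curves

## 1. One puncture, two targets

Let $\Delta^*=\{0<|z|<1\}$. For a holomorphic map $f$ from $\Delta^*$ to a Riemann surface with a conformal metric, write $|f'|$ for the norm of the derivative, and with $t=\log(1/|z|)$ put
$$A(t)=\text{area of } f \text{ on }\{e^{-t}<|z|<e^{-1}\},\qquad L(t)=\text{length of } f\text{ on }\{|z|=e^{-t}\}\qquad(t\ge 1),$$
both counted with multiplicity: $A=\int|f'|^2dxdy$, $L=\int|f'||dz|$.

First target: the torus $T=\mathbb C/(\mathbb Z+i\mathbb Z)$ with its flat metric, and $f(z)=1/z \bmod (\mathbb Z+i\mathbb Z)$. Every neighborhood of $0$ is mapped onto $T$, because $1/z$ takes all values of large modulus; so $f$ does not extend to $0$. Here $|f'|=|z|^{-2}$, so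
$$L(t)=2\pi e^{t},\qquad A(t)=\int_{e^{-t}}^{e^{-1}}r^{-4}\,2\pi r\,dr=\pi(e^{2t}-e^{2}),\qquad A'(t)=2\pi e^{2t}=\frac{L(t)^2}{2\pi}.$$

Second target: a compact Riemann surface $M$ of genus at least $2$ with its metric of curvature $-1$, and any holomorphic $f:\Delta^*\to M$. The Ahlfors–Schwarz lemma says that $f$ does not increase lengths if $\Delta^*$ carries its Poincaré metric $|dz|/(|z|\log(1/|z|))$. Hence
$$L(t)\le\frac{2\pi}{t},\qquad \text{area of } f\text{ on }\{|z|<e^{-t}\}\le\int_0^{e^{-t}}\frac{2\pi\,dr}{r\log^2(1/r)}=\frac{2\pi}{t}.$$
The images of small circles shrink and the area is finite. We shall see in Section 5 that this forces $f$ to extend.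

What separates the two cases? For every $f$, Cauchy–Schwarz on a circle gives
$$L(t)^2=\Big(\int_0^{2\pi}|f'|r\,d\theta\Big)^2\le2\pi\int_0^{2\pi}|f'|^2r^2\,d\theta=2\pi A'(t).$$
Suppose that area is bounded *linearly* by boundary length: $A(t)\le C(L(t)+L(1))$. If $A$ were unbounded, then $L\ge A/(2C)$ eventually, so $A'\ge A^2/(8\pi C^2)$, and a solution of such an inequality becomes infinite in finite time. Since $A(t)$ is finite for all $t$, it must be bounded. For the torus only the quadratic relation $A\approx L^2/(4\pi)$ holds; then $A'\approx 2A$, and exponential growth is consistent.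

Now replace the puncture by a larger closed set $E$, the disc by a domain $D\subset\mathbb C^n$, and the genus-two surface by any compact target that is hyperbolic. For which $E$ does every map still extend? In "Some Problems in Value Distribution and Hyperbolic Manifolds" this is Conjecture 2.2.8: *let $N$ be a compact Kähler manifold with negative holomorphic sectional curvature, or more generally a compact hyperbolic complex space; if $E$ is a pluripolar closed subset of a domain $D\subset\mathbb C^n$, then any holomorphic mapping $f:D\setminus E\to N$ extends holomorphically over $D$.* Two cases are quoted there: Nishino's theorem (compact Riemann surfaces of genus greater than $1$, with $D$ the unit disc and $E$ of capacity zero), and M. Suzuki's theorem (targets $M$ whose universal covering is a polynomially convex bounded domain of $\mathbb C^m$, with $f(D\setminus E)$ relatively compact in $M$). These notes prove that the conjecture is true.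

## 2. Pluripolar sets, entire curves, and the statements

**Pluripolar sets.** A closed set $E\subset D$ is pluripolar if it is locally contained in a set $\{u=-\infty\}$ with $u$ plurisubharmonic (psh) and $u\not\equiv-\infty$. For $n=1$ one says polar. A point $a\in\mathbb C$ is polar ($u=\log|z-a|$), and a hypersurface $\{h=0\}$ is pluripolar ($u=\log|h|$). We use these textbook facts.

1. A psh function $\not\equiv-\infty$ on a connected open set is locally integrable, so $\{u=-\infty\}$ has measure zero.
2. A closed polar set in $\mathbb C$ has one-dimensional Hausdorff measure zero. Hence almost every circle about a given center misses it, since $z\mapsto|z-z_0|$ is Lipschitz.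
3. A bounded holomorphic function on the complement of a closed polar set extends holomorphically.
4. (Evans; see Ransford, *Potential Theory in the Complex Plane*, §5.5.) A nonempty compact polar set $E_0\subset\mathbb C$ carries a probability measure $\mu$ whose potential $p(z)=\int\log\frac1{|z-w|}d\mu(w)$ tends to $+\infty$ as $z\to E_0$. It is harmonic off $E_0$. For $E_0=\{0\}$ this is $p=\log(1/|z|)$, the variable $t$ of Section 1.
5. (See Klimek, *Pluripotential Theory*, §2.9.) A psh function off a closed pluripolar set that is locally bounded above near it extends uniquely to a psh function.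

**Complex spaces.** Complex spaces are Hausdorff and reduced; this is no loss, since a holomorphic map from a manifold factors through the reduction. Locally such a space is a closed analytic subset of a ball in $\mathbb C^m$, and a map from a manifold into it is holomorphic if and only if it is holomorphic as a map to $\mathbb C^m$. Example: $\{w^2=z^3\}\subset\mathbb C^2$ with the map $t\mapsto(t^2,t^3)$. Its derivative is measured in the ambient $\mathbb C^2$ and vanishes at $t=0$.

**Condition (NE).** Let $X$ be a complex space and $K\subset X$ compact. We say that (NE) holds if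

> every holomorphic $g:\mathbb C\to X$ with $g(\mathbb C)\subset K$ is constant.

Two examples show the range. If $X=\mathbb C$ and $K$ is the closed unit disc, (NE) is Liouville's theorem. If $X=K=T$ is the torus, (NE) fails because of $\mathbb C\to T$.

**Theorem A.** Assume (NE). There is a constant $C$ such that: if $P\subset\mathbb P^1$ is a domain bounded by finitely many ($\ge1$) disjoint real-analytic Jordan curves, and $f$ is holomorphic from a neighborhood of $\overline P$ to $X$ with $f(\overline P)\subset K$, then $\mathrm{area}(f|_P)\le C\cdot\mathrm{length}(f|_{\partial P})$. Here the length is the total length, the number of curves is arbitrary, and area and length are counted with multiplicity, as defined in Section 3.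

**Theorem B.** Assume (NE). Let $D\subset\mathbb C^n$ be a domain, $E\subset D$ closed pluripolar, and $f:D\setminus E\to X$ holomorphic with $f(D\setminus E)\subset K$. Then $f$ extends to a holomorphic map $D\to X$ with values in $K$.

**Corollary (the conjecture).** If $N$ is a compact hyperbolic complex space, or a compact Kähler manifold with negative holomorphic sectional curvature, then every holomorphic $f:D\setminus E\to N$ extends holomorphically over $D$.

**Theorem C.** (1) For compact $K\subset X$ the following are equivalent: (NE); the conclusion of Theorem A; the conclusion of Theorem B; the conclusion of Theorem B for $D$ the unit disc and $E=\{0\}$. (2) "Pluripolar" cannot be weakened to "Hausdorff dimension $<s$" for any $s>0$, even if $N$ is a compact Riemann surface of genus $2$.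

Try Theorem A on the two examples. For $X=\mathbb C$ and $K$ the closed unit disc, with Euclidean area and length, Stokes gives
$$\int_P|f'|^2dxdy=\frac1{2i}\int_{\partial P}\bar f\,df\le\tfrac12\,\mathrm{length}(f|_{\partial P}),$$
for any number of curves. For the torus, $f(z)=z$ on $D(0,\rho)$ has area $\pi\rho^2$ and length $2\pi\rho$, so no $C$ works.

**Proof of the Corollary from Theorem B.** Take $X=K=N$; we must check (NE). If $N$ is hyperbolic, recall that the Kobayashi pseudodistance is a distance on $N$, that it vanishes identically on $\mathbb C$, and that holomorphic maps do not increase it; so $g$ is constant. If $N$ is compact Kähler with negative holomorphic sectional curvature, then by compactness this curvature is $\le-\kappa<0$. Curvature decreases on complex curves, so for entire $g$ the pulled-back metric has Gaussian curvature $\le-\kappa$ wherever $g'\ne0$. The Ahlfors–Schwarz lemma on $D(0,\rho)$ bounds it by $\kappa^{-1/2}\,2\rho|dz|/(\rho^2-|z|^2)$. Let $\rho\to\infty$ to get $g'\equiv0$. $\square$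

## 3. Lengths and areas in a singular target

The purpose of this section is a length element on $X$ near $K$, charts of uniform size at each point of $K$, and a distance on $K$ compatible with both. Write $D(x,r)$ for open discs in $\mathbb C$ and $\mathbb B(v,r)$ for open balls in $\mathbb C^m$.

**Charts and the length element.** Choose finitely many open $N_\alpha\subset X$ and embeddings $\iota_\alpha$ of $N_\alpha$ onto closed analytic subsets of $\mathbb B(0,2)\subset\mathbb C^{m_\alpha}$ with $K\subset\bigcup_\alpha\{|\iota_\alpha|<1\}$. Put $m=\max m_\alpha$. The sets $\{|\iota_\alpha|\le\rho\}$, $\rho<2$, are compact. Let $\chi:[0,2)\to[0,1]$ be continuous, equal to $1$ on $[0,1]$ and to $0$ on $[3/2,2)$. For a holomorphic map $f$ from an open subset of $\mathbb C$ to $X$ put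
$$|f'|(z)=\sum_\alpha\chi(|\iota_\alpha(f(z))|)\,|(\iota_\alpha\circ f)'(z)|,\tag{1}$$
where terms with $f(z)\notin N_\alpha$ are $0$. Since $\{|\iota_\alpha|\le3/2\}$ is compact, hence closed in $X$, the function $|f'|$ is continuous. Area is $\int|f'|^2dxdy$ and $f$-length is $\int|f'||dz|$; both are conformally invariant.

For $q\in K$ choose $\alpha=\alpha(q)$ with $|\iota_\alpha(q)|<1$ and put
$$N_q=\iota_\alpha^{-1}\big(\mathbb B(\iota_\alpha(q),\tfrac12)\big),\qquad\iota_q=2(\iota_\alpha-\iota_\alpha(q)).$$
Then $\iota_q$ embeds $N_q$ onto a closed analytic subset of the unit ball, $\iota_q(q)=0$, $N_q\subset\{|\iota_\alpha|<\frac32\}$, and $\{|\iota_q|\le\rho\}$ is compact for $\rho<1$.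

**Comparison.** There is $C_0\ge1$ such that for all $q\in K$ and all $f$
$$C_0^{-1}|(\iota_q\circ f)'(z)|\le|f'|(z)\le C_0|(\iota_q\circ f)'(z)|\qquad\text{whenever }f(z)\in N_q\cap K.\tag{2}$$
Indeed, let $K_{\alpha\beta}=K\cap\{|\iota_\alpha|\le\frac32\}\cap\{|\iota_\beta|\le\frac32\}$, a compact set. Near each of its points $\iota_\alpha=T\circ\iota_\beta$ with $T$ holomorphic on an open set of the ambient space, because holomorphic functions on an analytic set extend locally. Differentiating and using compactness, $|(\iota_\alpha\circ f)'|\le C_{\alpha\beta}|(\iota_\beta\circ f)'|$ wherever $f(z)\in K_{\alpha\beta}$. Let $f(z)\in N_q\cap K$ and $\alpha=\alpha(q)$. Only those $\beta$ with $f(z)\in K_{\alpha\beta}$ contribute to $|f'|(z)$, and each contributes at most $C_{\beta\alpha}|(\iota_\alpha\circ f)'|$; this is the upper bound. Some $\beta$ has $|\iota_\beta(f(z))|<1$, so its term has $\chi=1$ and $|(\iota_q\circ f)'|=2|(\iota_\alpha\circ f)'|\le2C_{\alpha\beta}|f'|$; this is the lower bound.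

**Short paths.** Let a path from $a$ to $b$ in the domain of $f$, along which $f\in K$, have $f$-length $\lambda<1/C_0$. Then
$$f(b)\in N_{f(a)},\qquad|\iota_{f(a)}(f(b))|\le C_0\lambda.\tag{3}$$
As long as the image stays in $N_{f(a)}$ it stays, by (2), in the compact set $\{|\iota_{f(a)}|\le C_0\lambda\}$, so it never leaves.

**A distance on $K$.** $K$ is compact Hausdorff and a finite union of the compact metrizable sets $K\cap\{|\iota_\alpha|\le1\}$. It is the continuous image of their disjoint union, hence metrizable. Fix a distance $d$ on $K$ inducing the topology. For $p,q\in K$: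
$$\text{for each }\varepsilon>0\text{ there is }\tau>0:\quad p\in N_q,\ |\iota_q(p)|<\tau\ \Rightarrow\ d(p,q)<\varepsilon;\tag{4}$$
$$\text{there is }\varepsilon_1>0:\quad d(p,q)<2\varepsilon_1\ \Rightarrow\ p\in N_q,\ |\iota_q(p)|<\tfrac12.\tag{5}$$
If (4) fails there are $p_n,q_n$ with a fixed $\alpha(q_n)=\alpha$, $\iota_\alpha(p_n)-\iota_\alpha(q_n)\to0$ and $d(p_n,q_n)\ge\varepsilon$. All these points lie in the compact set $K\cap\{|\iota_\alpha|\le\frac32\}$; along a subsequence $p_n$ and $q_n$ converge, to limits with equal $\iota_\alpha$, hence to the same point, a contradiction. If (5) fails there are $p_n,q_n$ with $d(p_n,q_n)\to0$ and fixed $\alpha(q_n)=\alpha$, violating the conclusion. We may assume $q_n\to q$. Then $|\iota_\alpha(q)|\le1$ and $p_n\to q$, so $p_n\in N_\alpha$ for large $n$ and $\iota_\alpha(p_n)-\iota_\alpha(q_n)\to0$. Then the conclusion holds for large $n$, a contradiction.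

## 4. Small area and short boundary force a small image

The next lemma holds without (NE). It says that a piece with small area and short boundary fits in one chart, and there area is *quadratic* in boundary length. Small area has to be assumed: a nearly closed sphere in the target has a short boundary and large area.

**Lemma 1.** There are $a_0,\lambda_0,C_1>0$ such that the following holds. Let $U\subset\mathbb C$ be a bounded domain whose boundary consists of finitely many closed analytic curves and arcs, with $U$ on one side of each and only transversal corners. Let $f$ be holomorphic near $\overline U$ with $f(\overline U)\subset K$, area $\sigma(U)\le a_0$ and $\lambda:=f\text{-length}(\partial U)\le\lambda_0$. Then for every $x\in U$, with $q=f(x)$: $f(\overline U)\subset N_q$, $|\iota_q\circ f|\le C_1\lambda$ on $\overline U$, and $\sigma(U)\le C_1\lambda^2$.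

*Proof.* Choose $a_0,\lambda_0$ with $\sqrt m\,(C_0\lambda_0+4C_0^2a_0)<\frac14$. Let $h=\iota_q\circ f$ where $f\in N_q$; so $h(x)=0$.

**Step 1: a good level of $|h|$.** We cut $U$ along a level set of $|h|$ that is short. Since $|\nabla|h||\le|h'|$ where $h\ne0$, the coarea formula and (2) give
$$\int_{1/4}^{1/2}\Big(\int_{U\cap\{|h|=t\}}|h'|\,dH^1\Big)dt\le\int_{U\cap\{f\in N_q\}}|h'|^2dxdy\le C_0^2a_0.$$
By Sard's theorem there is a regular value $t\in(\frac14,\frac12)$ of $|h|$ with $\int_{U\cap\{|h|=t\}}|h'|dH^1\le4C_0^2a_0$. Let $U_t$ be the component containing $x$ of the open set $\{y\in U:f(y)\in N_q,\ |h(y)|<t\}$. For $y\in\overline{U_t}$ the point $f(y)$ lies in the compact set $\{|\iota_q|\le t\}$, so $|h(y)|\le t$. If moreover $y\in\partial U_t\cap U$, then $|h(y)|=t$, since otherwise a small disc about $y$ would belong to $U_t$. Hence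
$$\partial U_t\subset(\partial U\cap\overline{U_t})\cup(U\cap\{|h|=t\}).$$

**Step 2: the image has small diameter.** Let $h_j$ be a coordinate of $h$ that is nonconstant on $U_t$, and $W=h_j(U_t)$, a bounded domain. We have $\partial W\subset h_j(\partial U_t)$: a boundary point is a limit of values $h_j(y_n)$ with $y_n\to y\in\overline{U_t}$, and $y\in U_t$ would put it in the open set $W$. So $H^1(\partial W)\le C_0\lambda+4C_0^2a_0$. Also $\operatorname{diam}W\le H^1(\partial W)$: project orthogonally onto the line through two points of $\overline W$ at maximal distance. Every perpendicular line over the open interval between them meets the connected bounded open set $W$, hence meets $\partial W$; and projection does not increase $H^1$. As $h_j(x)=0$, we get $|h_j|\le C_0\lambda+4C_0^2a_0$ on $\overline{U_t}$. Constant coordinates vanish. So $|h|\le\sqrt m(C_0\lambda+4C_0^2a_0)<\frac14$ on $\overline{U_t}$. If $U_t\ne U$, there would be $y\in\partial U_t\cap U$, and then $|h(y)|=t>\frac14$, a contradiction. So $U_t=U$ and $f(\overline U)\subset N_q$.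

**Step 3: remove the area term, then apply Stokes.** Now $\partial W\subset h_j(\partial U)$, and the argument of Step 2 gives $|h_j|\le C_0\lambda$, so $|h|\le\sqrt mC_0\lambda$ on $\overline U$. By Stokes,
$$\sigma(U)\le C_0^2\int_U|h'|^2=C_0^2\,\frac1{2i}\int_{\partial U}\sum_j\bar h_j\,dh_j\le\tfrac12C_0^2\cdot\sqrt mC_0\lambda\cdot C_0\lambda.$$
Take $C_1=\max(\sqrt mC_0,\frac12\sqrt mC_0^4)$. $\square$

## 5. Evans' potential: from the linear inequality to extension in one variable

We now run the argument of Section 1 with Evans' potential in place of $\log(1/|z|)$.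

**Proposition 1.** Suppose the conclusion of Theorem A holds for $K\subset X$. Then the conclusion of Theorem B holds for $n=1$.

*Proof.* The claim is local at a point $z_0\in E$.

**Step 1: the exhaustion.** We fix a disc and exhaust its part off $E$ by sublevel sets. Choose $D_0=D(z_0,r)$ with $\overline{D_0}\subset D$ and $\partial D_0\cap E=\emptyset$. Then $E_0=E\cap D_0$ is a nonempty compact polar set; let $p$ be its Evans potential and $t_0=\max_{\partial D_0}p$. For $t>t_0$ let $P_t=\{p<t\}\cap D_0$.

$P_t$ is connected. Indeed, let $Q$ be a component of $P_t$ whose closure misses $\partial D_0$. Then $\overline Q$ misses $E_0$ (where $p\to+\infty$), $p$ is harmonic near $\overline Q$, and $p=t$ on $\partial Q$; so $p\equiv t$ on $Q$, impossible. Every other component meets a collar of $\partial D_0$ in $D_0$ that lies in $\{p<t\}$, and this collar is connected. So there is one component.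

Consequently $D_0\setminus E_0=\bigcup_tP_t$ is connected, and $p$ is nonconstant there, since $E_0$ has empty interior. So the critical points of $p$ are isolated, and all but countably many $t$ are regular values. For regular $t>t_0$ the set $\{p=t\}\cap D_0$ is compact in $D_0\setminus E_0$, so it is a finite union of disjoint analytic Jordan curves, and $P_t$ is a domain as in Theorem A, bounded by $\partial D_0$ and these curves. Since $p$ is harmonic in $P_t$ and $\mu$ has mass $1$, Green's formula gives
$$\int_{\{p=t\}\cap D_0}|\nabla p|\,ds=-\int_{\partial D_0}\partial_np\,ds=2\pi.$$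

**Step 2: the differential inequality.** Let $A(t)=\int_{P_t}|f'|^2$, let $L(t)$ be the $f$-length of $\{p=t\}\cap D_0$, and $L_0$ that of $\partial D_0$. For $t_0<t'<t$ the set $\{t'\le p\le t\}\cap D_0$ is compact in $D_0\setminus E_0$, and the coarea formula gives
$$A(t)-A(t')=\int_{t'}^t\Big(\int_{\{p=\tau\}\cap D_0}\frac{|f'|^2}{|\nabla p|}ds\Big)d\tau.$$
So $A$ is locally absolutely continuous on $(t_0,\infty)$, and by Cauchy–Schwarz, for almost every $t$,
$$L(t)^2\le\int_{\{p=t\}\cap D_0}|\nabla p|\,ds\cdot\int_{\{p=t\}\cap D_0}\frac{|f'|^2}{|\nabla p|}ds=2\pi A'(t).\tag{6}$$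

**Step 3: the area is finite.** By hypothesis $A(t)\le C(L(t)+L_0)$ for regular $t$. If $A$ is unbounded, then $A(t)\ge2CL_0$ and $A(t)>0$ for $t\ge t_1$. Then $L\ge A/(2C)$ and $A'\ge A^2/(8\pi C^2)$ almost everywhere on $[t_1,\infty)$. Integrating $(-1/A)'$ gives $1/A(t_1)\ge(t-t_1)/(8\pi C^2)$ for all $t>t_1$, which is absurd. So $\int_{D_0\setminus E_0}|f'|^2=\sup A<\infty$.

**Step 4: short curves.** We look for boundaries of small total length. By (6), $\int_{t_1}^\infty L(t)^2dt\le2\pi\sup A$ for any $t_1>t_0$, so there are regular $t_n\to\infty$ with $L(t_n)\to0$. For almost every $s\in(0,r)$ the circle $\partial D(z_0,s)$ misses $E$; let $\lambda(s)$ be its $f$-length. By Cauchy–Schwarz on circles, $\int_0^r\lambda(s)^2\frac{ds}{2\pi s}\le\sup A$, and $\int_0ds/s=\infty$, so there are $s_j\to0$ with $\partial D(z_0,s_j)\cap E=\emptyset$ and $\lambda(s_j)\to0$.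

**Step 5: the limit at $z_0$.** Fix $j$ large. For $n$ so large that $t_n>\max_{\partial D(z_0,s_j)}p$, the set $U_n=D(z_0,s_j)\cap\{p<t_n\}$ is connected (same argument as in Step 1), bounded by $\partial D(z_0,s_j)$ and some of the curves $\{p=t_n\}$. Its boundary $f$-length is at most $\lambda(s_j)+L(t_n)$. Its area is at most that of $D(z_0,s_j)\setminus E$, which tends to $0$ as $j\to\infty$. So Lemma 1 applies, and $f(x')\in N_{f(x)}$, $|\iota_{f(x)}(f(x'))|\le C_1(\lambda(s_j)+L(t_n))$ for $x,x'\in U_n$. Any two points of $D(z_0,s_j)\setminus E$ lie in $U_n$ for large $n$. Letting $n\to\infty$,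
$$|\iota_{f(x)}(f(x'))|\le C_1\lambda(s_j)\qquad(x,x'\in D(z_0,s_j)\setminus E).$$
By (4), $\operatorname{diam}_df(D(z_0,s_j)\setminus E)\to0$ as $j\to\infty$. So $f$ has a limit in $K$ at $z_0$.

**Step 6: holomorphy.** Step 5 applies to every point of $E$. The limits define a continuous extension: for $z\in E\cap D(z_0,s_j)$ the limit at $z$ is a limit of values of $f$ on $D(z_0,s_j)\setminus E$, so it is within $\operatorname{diam}_df(D(z_0,s_j)\setminus E)$ of the limit at $z_0$. Near $z_0$ the extension lies in $N_q$, with $q$ its value at $z_0$. There the components of $\iota_q\circ f$ are bounded and holomorphic off a closed polar set, so they extend holomorphically by fact 3 of Section 2, and by continuity the two extensions agree. The values stay in the closed analytic set $\iota_q(N_q)$ and in $K$. So the extension is holomorphic. $\square$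

It matters that $C$ in Theorem A does not depend on the number $k$ of curves. If $E_0$ is infinite, the number $k(t)$ of level curves tends to infinity. To see this, note that the compact sets $\{p\ge t\}\cap\overline{D_0}$ decrease to $E_0$, which is totally disconnected; if two points of $E_0$ lay in one component of these sets for all $t$, the intersection of these nested continua would be a connected subset of $E_0$ containing both. So $\{p>t\}\cap D_0$ has more and more components, each with its own boundary curve. With constants $C_k$ one would only get $A'\ge A^2/(8\pi C_{k(t)}^2)$, and if $\int dt/C_{k(t)}^2<\infty$ there is no contradiction.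

## 6. Where lifting to a covering stops, and what can be counted

A natural way to prove a linear inequality is to find a bounded primitive of the area form. Let $M$ be a compact surface of curvature $-1$, covered by the upper half-plane $\{x+iy:y>0\}$. The area form is
$$\frac{dx\wedge dy}{y^2}=d\Big(\frac{dx}y\Big),$$
and $dx/y$ has norm at most $1$ for the metric $(dx^2+dy^2)/y^2$. If $f:\overline P\to M$ has a lift $\tilde f$ to the half-plane, Stokes gives $\mathrm{area}(f|_P)=\int_{\partial P}\tilde f^*(dx/y)\le\mathrm{length}(f|_{\partial P})$, with constant $1$ for any number of curves.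

This stops at the lift. It exists only if $f$ maps every boundary curve of $P$ to a null-homotopic loop, and nothing gives that for the level curves of Section 5. On $M$ itself the area form has no primitive, because $\int_M$ of it is not $0$. For an $X$ satisfying only (NE) we have neither covering nor form.

The other natural way is compactness: from a sequence violating the inequality, rescale where $|f'|$ is largest and extract an entire curve in $K$. This needs discs on which the rescaled maps are defined. Our $P$ may be so riddled with holes that no disc of fixed size survives rescaling.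

What helps is this. In a region where the *total* boundary length is tiny, holes of any number are nearly invisible: fill each hole with a constant value of $f$ on its boundary. The filled map is nearly holomorphic, since its $\bar\partial$ is a measure whose mass is bounded by the boundary length. So compactness works there, with "area in a disc" replacing "$|f'|$ at a point." The places where boundary length at least $\theta$ collects can be counted, whatever the number of curves: there are at most $L/\theta$ of them. The proof of Theorem A makes this precise. To fill holes and walk around them cheaply, the holes should be round.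

## 7. Circle domains and invisible holes

**Pairs.** A pair $(\Omega,f)$ consists of a bounded domain $\Omega\subset\mathbb C$ bounded by finitely many disjoint circles, $\mathbb C\setminus\Omega=H_0\cup H_1\cup\dots\cup H_k$, where $H_0$ is the closed exterior of a disc, $H_1,\dots,H_k$ are closed discs, and all are disjoint, together with a map $f$ holomorphic near $\overline\Omega$ with $f(\overline\Omega)\subset K$. All of $H_0,\dots,H_k$ are called holes. Define measures on $\mathbb C$ by
$$\sigma(Y)=\int_{Y\cap\Omega}|f'|^2dxdy,\qquad\ell(Y)=\int_{Y\cap\partial\Omega}|f'||dz|,$$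
and write $A=\sigma(\mathbb C)$, $L=\ell(\mathbb C)$. Everything is invariant under $z\mapsto az+b$. For example, with $X=\mathbb C$ (Euclidean metric), $K$ the closed unit disc and $f(z)=z$ on $\Omega=\{\frac12<|z|<1\}$, we have $A=\frac{3\pi}4$, $L=3\pi$.

**Reduction of Theorem A to pairs.** We want to show that it suffices to prove $A\le CL$ for all pairs. By Koebe's theorem there is a biholomorphic map $\varphi$ of the finitely connected domain $P$ onto a domain $\Omega\subset\mathbb P^1$ whose complementary components are points or closed round discs (Goluzin, *Geometric Theory of Functions of a Complex Variable*, Ch. V; Conway, *Functions of One Complex Variable II*, Ch. 15). No component is a point $c$. Indeed, $\psi=\varphi^{-1}$ is injective near the isolated singularity $c$, so it has a limit $b$ there, with $b\in\partial P$. The extended $\psi$ is holomorphic and nonconstant, hence open, so a whole punctured neighborhood of $b$ lies in $P$; but $b$ lies on a boundary curve of $P$, a contradiction. As $z$ tends to one boundary curve of $P$ inside a collar, $\varphi(z)$ accumulates on a connected subset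 of $\partial\Omega$, that is, on one circle. The curves are analytic, so $\varphi$ extends holomorphically across the boundary by Schwarz reflection, and so does $\varphi^{-1}$; the extensions are inverse to each other near the boundary. After a Möbius map, one hole contains $\infty$ in its interior. Then $(\Omega,f\circ\varphi^{-1})$ is a pair with the same area and the same boundary length.

We say that a circle is transversal to $\partial\Omega$ if it meets it only transversally. For a fixed center, this holds for all but finitely many radii.

**Walking around holes.** For an open disc $D$ of radius $r$: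
$$\partial H_i\cap D\ \text{is connected, of Euclidean length}\le2\pi r.\tag{7}$$
It is empty, an arc, or the circle, and it lies on the boundary of the convex set $H_i\cap D$ (or $D\setminus H_0$ if $i=0$), which is contained in $D$; perimeters of convex sets are monotone. Any two points of $\partial H_i\cap D$ are joined in it by an arc of $f$-length $\le\ell(\partial H_i\cap D)$. Finally, a circle different from $\partial H_i$ meets $H_i$ in a connected set.

**Short circles.** If $\eta>0$ and $\sigma(\{r<|z-y|<2r\})\le\eta$, there is $s\in(r,2r)$ such that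
$$\partial D(y,s)\text{ is transversal to }\partial\Omega\text{ and }\partial D(y,s)\cap\Omega\text{ has }f\text{-length }\lambda_s\le4\sqrt\eta.\tag{8}$$
By Cauchy–Schwarz, $\int_r^{2r}\lambda_s^2\frac{ds}{2\pi s}\le\eta$. Since $2\pi/\log2<16$, the inequality $\lambda_s\le4\sqrt\eta$ holds on a set of $s$ of positive measure.

**Lemma 2.** For every $\varepsilon>0$ there are $\eta_0,\theta_0>0$ such that for all pairs: if $\sigma(D(y,2r))\le\eta_0$ and $\ell(D(y,2r))\le\theta_0$, then $\operatorname{diam}_df(\Omega\cap D(y,r))\le\varepsilon$.

*Proof.* The set $\Omega\cap D(y,r)$ may have many components; each is small by Lemma 1, and we join them along a circle, stepping around the holes. Take $s$ from (8) with $\eta=\eta_0$, $D_s=D(y,s)$, and $\lambda=4\sqrt{\eta_0}+\theta_0$. The components $U$ of $\Omega\cap D_s$ have area $\le\eta_0$ and boundary $f$-lengths with sum $\le\lambda$; for $\eta_0,\theta_0$ small, Lemma 1 applies to each. If some $U$ has no boundary point in $\partial D_s\cap\Omega$, then $U$ is open and closed in $\Omega$, so $U=\Omega$, and Lemma 1 with (4) suffices.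

Otherwise let $x\in U$, $x'\in U'$, $a\in\partial U\cap\partial D_s\cap\Omega$, $b\in\partial U'\cap\partial D_s\cap\Omega$. Go from $a$ to $b$ along $\partial D_s$. Each hole meets $\partial D_s$ in a connected set containing neither $a$ nor $b$, so it is crossed at most once, and by (7) each crossing can be replaced by an arc of $\partial H_i\cap D(y,2r)$ of $f$-length $\le\ell(\partial H_i\cap D(y,2r))$. This gives a path in $\overline\Omega$ of $f$-length $\le\lambda$. By Lemma 1, (3) and (4), each of $d(f(x),f(a))$, $d(f(a),f(b))$, $d(f(b),f(x'))$ is $\le\varepsilon/3$ if $\lambda$ is small. $\square$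

From now on $\eta_0\le a_0$ and $\theta_0$ are fixed, valid in Lemma 2 for the $\varepsilon=\varepsilon_1$ of (5).

**Lemma 3.** Let $W\subset\mathbb C$ be a domain and $(\Omega_n,f_n)$ pairs with $\ell_n(Q)\to0$ for each compact $Q\subset W$, such that each $y\in W$ has $r>0$ with $\overline{D(y,2r)}\subset W$ and $\sigma_n(D(y,2r))\le\eta_0$ for all large $n$. After passing to a subsequence, either $\sigma_n(Q)\to0$ for all compact $Q\subset W$, or there is a nonconstant holomorphic $g:W\to X$ with $g(W)\subset K$.

*Proof.* **Step 1: dead and alive discs.** Cover $W$ by countably many discs $D_k=D(y_k,r_k)$ with $r_k$ as in the hypothesis. After a diagonal subsequence each $D_k$ is either *dead* (contained in a hole of $\Omega_n$ for all large $n$) or *alive* (for all large $n$ contained in no hole). If $D_k$ is alive, then $\Omega_n\cap D_k\ne\emptyset$ for large $n$, since $D_k$ is connected and the holes are finitely many disjoint closed sets.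

**Step 2: fill the holes and take limits.** We construct a limit on one alive disc $D=D_k$; let $n$ be large. A hole $H_i$ meeting $D$ has $\partial H_i\cap D\ne\emptyset$, since otherwise $H_i\cap D$ is open and closed in $D$ and $D\subset H_i$. Fix $a_i\in\partial H_i\cap D$ and define $F^k_n:D\to K$ by
$$F^k_n=f_n\ \text{ on }\overline{\Omega_n}\cap D,\qquad F^k_n=f_n(a_i)\ \text{ on }D\cap\operatorname{int}H_i.$$
By Lemma 2 and continuity, $\operatorname{diam}_dF^k_n(D)\le\varepsilon_1$. After a subsequence, $f_n(x_n)\to q\in K$ for some $x_n\in\Omega_n\cap D$. By (5), $h_n=\iota_q\circ F^k_n$ is defined for large $n$ and $|h_n|\le\frac12$.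

We estimate $\partial_{\bar z}h_n$. Let $\varphi\in C_c^\infty(D)$ and $c_i=h_n(a_i)$. Since $d(h\varphi\,dz)=2i\,h\,\partial_{\bar z}\varphi\,dxdy$ for holomorphic $h$, Green's formula on $\Omega_n\cap D$ and on the sets $H_i\cap D$ gives
$$\int_Dh_n\,\partial_{\bar z}\varphi\,dxdy=\frac1{2i}\sum_i\int_{\partial H_i\cap D}(h_n-c_i)\varphi\,dz,$$
the circles being oriented as boundary of $\Omega_n$. By (7) and (2), $|h_n-c_i|\le C_0\ell_n(\partial H_i\cap D)$ on $\partial H_i\cap D$, a set of length $\le2\pi r_k$. So each component of $\nu_n:=\partial_{\bar z}h_n$ is a measure on $D$ of mass at most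
$$\tfrac12\sum_iC_0\ell_n(\partial H_i\cap D)\cdot2\pi r_k\le\pi r_kC_0\,\ell_n(D)\to0.$$
The Cauchy transform $u_n=\frac1\pi\nu_n*\frac1z$ satisfies $\partial_{\bar z}u_n=\nu_n$ on $D$, and it tends to $0$ in $L^1(D)$, because $\int_D\frac{dxdy}{|z-w|}\le4\pi r_k$ for $w\in D$. By Weyl's lemma $h_n-u_n$ is almost everywhere equal to a holomorphic function. These functions are bounded in $L^1(D)$, hence locally uniformly bounded by the mean value property, and Montel's theorem applies. After a subsequence $h_n\to h$ in $L^1_{loc}(D)$ and almost everywhere, with $h$ holomorphic and $|h|\le\frac12$. As $|h_n|\le\frac12$, dominated convergence gives $h_n\to h$ in $L^1(D)$. The set $\iota_q(K\cap N_q)\cap\overline{\mathbb B}(0,\frac12)$ is closed and contains the values of $h_n$, so it contains those of $h$. Thus $g_k:=\iota_q^{-1}\circ h:D_k\to X$ is holomorphic with values in $K$, and $F^k_n\to g_k$ almost everywhere. Do this for all alive $k$, with a diagonal subsequence.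

**Step 3: a constant limit means no area.** Suppose $g_k$ is constant, $h\equiv v$. We show $\sigma_n(D(y_k,r'))\to0$ for each $r'<r_k$. Let $r'<r''<r_k$ and now $D_s=D(y_k,s)$. Since
$$\int_{r'}^{r''}\int_{\partial D_s}|h_n-v||dz|\,ds\to0,\qquad\int_{r'}^{r''}\int_{\partial D_s\cap\Omega_n}|f_n'|^2|dz|\,ds\le\eta_0,$$
Chebyshev's inequality gives $s\in(r',r'')$, with $\partial D_s$ transversal to $\partial\Omega_n$, such that $\int_{\partial D_s}|h_n-v||dz|\le\epsilon_n$ with $\epsilon_n\to0$ and $\int_{\partial D_s\cap\Omega_n}|f_n'|^2|dz|\le3\eta_0/(r''-r')$: each condition can be arranged to fail on at most a third of the interval. As $|h_n-v|\le1$, Stokes and Cauchy–Schwarz give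
$$\int_{D_s\cap\Omega_n}|h_n'|^2\le\frac12\int_{\partial D_s\cap\Omega_n}|h_n-v||h_n'||dz|+\frac12\int_{\partial\Omega_n\cap D_s}|h_n-v||h_n'||dz|\le C\epsilon_n^{1/2}+\tfrac12C_0\ell_n(D_k)\to0$$
with $C$ independent of $n$, and $\sigma_n(D_s)\le C_0^2\int_{D_s\cap\Omega_n}|h_n'|^2$. Dead discs carry no $\sigma_n$-mass for large $n$. The discs $D(y_k,r')$, $r'<r_k$, form an open cover of $W$, so every compact $Q$ is covered by finitely many of them. Hence, if all $g_k$ are constant, $\sigma_n(Q)\to0$ for every compact $Q\subset W$.

**Step 4: gluing.** Suppose some $g_k$ is nonconstant, and let $D_l\cap D_k\ne\emptyset$. If $D_k\cap D_l$ were contained in a hole for infinitely many $n$, then $F^k_n$ would be constant there for these $n$, so $g_k$ would be constant on $D_k\cap D_l$ and hence on $D_k$, a contradiction. So $D_l$ is alive, and for large $n$ each hole $H_i$ meeting the connected set $D_k\cap D_l$ has a boundary point $a\in D_k\cap D_l$. The points $a$ and $a_i$ (for $D_k$) are joined in $\partial H_i\cap D_k$ by an arc of $f_n$-length $\le\ell_n(D_k)\to0$, and similarly for $D_l$. By (3) and (4) the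 values of $F^k_n$ and $F^l_n$ on $\operatorname{int}H_i$ are both within $o(1)$ of $f_n(a)$, uniformly in $i$. On $\overline{\Omega_n}$ the two maps agree. So $d(F^k_n,F^l_n)\to0$ uniformly on $D_k\cap D_l$, and $g_k=g_l$ there. Then $g_l$ is nonconstant too. As $W$ is connected, all discs are alive, all $g_k$ are nonconstant, and they glue to a nonconstant $g:W\to X$ with values in $K$. $\square$

## 8. Rescaling in the presence of holes

From here on we use (NE). The first lemma says that a disc with little boundary length in a much larger concentric disc carries little area. The second says the same for annuli.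

**Lemma 4.** Assume (NE). There are $R\ge2$, $\theta_1>0$ such that for all pairs: $\ell(D(x,R\rho))\le\theta_1\Rightarrow\sigma(D(x,\rho))<\eta_0$.

*Proof.* Otherwise, after affine normalization, there are $R_n\to\infty$ and pairs with $\ell_n(D(0,R_n))\le\frac1n$ and $\sigma_n(D(0,1))\ge\eta_0$.

**Step 1: choose center and scale.** We look for the smallest scale at which area $\eta_0$ collects, away from the edge of the disc. Let $\tau(y)=\inf\{s:\sigma_n(D(y,s))\ge\eta_0\}\in(0,\infty)$. It is $1$-Lipschitz, because $D(y,s)\subset D(y',s+|y-y'|)$. Also $\tau(0)\le1$, and $\sigma_n(D(y,\tau(y)))=\eta_0$, because $\sigma_n$ has bounded density. Let $y_n$ maximize $\Psi(y)=(R_n-|y|)/\tau(y)$ on $\overline{D(0,R_n)}$; then $\Psi(y_n)\ge\Psi(0)\ge R_n$. Put $\tau_n=\tau(y_n)$ and $\delta_n=R_n-|y_n|=\Psi(y_n)\tau_n\ge R_n\tau_n$. If $|y-y_n|\le\delta_n/2$, then $R_n-|y|\ge\delta_n/2$, so $\tau(y)\ge\frac{\delta_n}{2\Psi(y_n)}=\frac{\tau_n}2$.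

**Step 2: rescale.** In the coordinate $\zeta=(z-y_n)/\tau_n$, and since $\tau_nR_n/2\le\delta_n/2$,
$$\tilde\sigma_n(D(0,1))=\eta_0,\qquad\tilde\sigma_n(D(\zeta,\tfrac12))\le\eta_0\ \text{ for }|\zeta|\le R_n/2,\qquad\tilde\ell_n(D(0,R_n/2))\le\tfrac1n.$$
Lemma 3 with $W=\mathbb C$, $r=\frac14$ gives a nonconstant entire curve in $K$, contradicting (NE), or $\tilde\sigma_n(\overline{D(0,1)})\to0$, contradicting $\tilde\sigma_n(D(0,1))=\eta_0$. $\square$

**Lemma 5.** Assume (NE). For every $\eta>0$ there are $B_1\ge2$, $\theta_2>0$ such that for all pairs: $\ell(\{\rho/B_1<|z-x|<B_1\rho\})\le\theta_2\Rightarrow\sigma(\{\rho\le|z-x|\le2\rho\})<\eta$.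

*Proof.* Otherwise there are, after normalization, pairs and $b_n\to\infty$ with $\ell_n(\{1/b_n<|z|<b_n\})\to0$ and $\sigma_n(\{1\le|z|\le2\})\ge\eta$. For $y\in\mathbb C^*$ and $n$ large, $\ell_n(D(y,|y|/2))\le\theta_1$, so $\sigma_n(D(y,|y|/(2R)))<\eta_0$ by Lemma 4. So Lemma 3 applies with $W=\mathbb C^*$ and $r=|y|/(4R)$. It gives a nonconstant $g:\mathbb C^*\to X$ with values in $K$, and then $g\circ\exp$ contradicts (NE); or $\sigma_n(\{1\le|z|\le2\})\to0$, a contradiction. $\square$

Fix now $\eta>0$ such that $\lambda:=4\sqrt\eta$ satisfies
$$3\lambda\le\lambda_0,\qquad9C_1\lambda^2+2\eta\le a_0,$$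
and let $B_1,\theta_2$ be as in Lemma 5 for this $\eta$.

## 9. Long annuli cost a bounded amount

A long annulus may contain arbitrarily many dyadic annuli, each with area up to $\eta$. Adding these bounds would be useless. The quadratic bound of Lemma 1 saves us: a long piece between two short circles, with little boundary length inside, has area at most a fixed constant however long it is.

**Lemma 6.** Let $0\le\alpha<\beta\le\infty$, $V=\{\alpha<|z-p|<\beta\}$, and suppose $\sigma(\{r\le|z-p|\le2r\})<\eta$ whenever $[r,2r]\subset(\alpha,\beta)$. Then $\sigma(\{2\alpha<|z-p|<\beta/2\})\le C_6(1+\ell(V))$, with $C_6$ depending only on $\eta,a_0$.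

*Proof.* Let $p=0$.

**Step 1: cut along short circles.** Call an integer $k$ admissible if $\alpha<2^k$ and $2^{k+1}<\beta$. For admissible $k$ choose by (8) $s_k\in(2^k,2^{k+1})$ with $\partial D(0,s_k)$ transversal to $\partial\Omega$ and $\partial D(0,s_k)\cap\Omega$ of $f$-length $\le\lambda$. If no $k$ is admissible, then $\alpha>0$ and the least $k$ with $2^k>\alpha$ has $2^{k+1}\le4\alpha$, so $\beta\le4\alpha$ and the claim is empty. If there is a least admissible $k_0$, then $2^{k_0}\le2\alpha$, so $\{2\alpha<|z|<s_{k_0}\}$ has mass $<\eta$. If there is a greatest admissible $k_1$, then $2^{k_1+2}\ge\beta$, so $\{s_{k_1}<|z|<\beta/2\}$ has mass $<\eta$. So it suffices to bound $\sigma(\{s_k<|z|<s_{k'}\})$ for arbitrary admissible $k<k'$, using monotone convergence if the range is infinite. Put $G_{ij}=\{s_i<|z|<s_j\}$ for $i<j$.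

**Step 2: the claim $\ell(G_{ij})\le\lambda\Rightarrow\sigma(G_{ij})\le9C_1\lambda^2$.** This is where length does not matter. Induct on $j-i$. We have $\sigma(G_{i,i+1})<2\eta\le a_0$, as $G_{i,i+1}$ lies in two dyadic annuli. If $j>i+1$, then $\ell(G_{i,j-1})\le\lambda$, so by induction
$$\sigma(G_{ij})=\sigma(G_{i,j-1})+\sigma(G_{j-1,j})\le9C_1\lambda^2+2\eta\le a_0.$$
In either case the components $U$ of $\Omega\cap G_{ij}$ have area $\le a_0$ and boundary $f$-lengths $\lambda_U$ with $\sum\lambda_U\le2\lambda+\lambda=3\lambda\le\lambda_0$. By Lemma 1, $\sigma(G_{ij})\le C_1\sum\lambda_U^2\le9C_1\lambda^2$.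

**Step 3: blocks.** We cut the range greedily into blocks to which the claim applies and count them. Put $j_0=k$, and as long as $j_\mu<k'$ let $j_{\mu+1}\le k'$ be the largest $j>j_\mu$ with $\ell(G_{j_\mu j})\le\lambda$, or $j_\mu+1$ if there is none. Each block $G_{j_\mu j_{\mu+1}}$ has mass $\le a_0$, by the claim or because it is a single step. If $j_{\mu+1}<k'$, then $\ell(G_{j_\mu,j_{\mu+1}+1})>\lambda$. Every point lies in at most two of these sets, because $j_{\mu+2}\ge j_{\mu+1}+1$. So there are at most $1+2\ell(V)/\lambda$ blocks, and the total mass, with the two end pieces of Step 1, is $\le2\eta+a_0(1+2\ell(V)/\lambda)$. $\square$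

## 10. Counting concentration points: proof of Theorem A

We must show $A\le CL$ for all pairs. We may assume $f$ nonconstant.

**Constants.** Let $B=100B_1\ge200$. Let $C_4$ be a number such that $C_4$ discs $D(z,|z-p|/6)$ with $z$ in the annulus $\{\rho/B_1<|z-p|<B_1\rho\}$ cover this annulus. It exists and is independent of $\rho,p$: after scaling, such discs cover the compact closed annulus. Put $\theta=\min(\theta_1,\lambda_0,\theta_2/C_4)$.

**Case $L<\theta$.** Lemma 4 with $\rho$ so large that $\Omega\subset D(x,\rho)$ gives $A<\eta_0\le a_0$. Lemma 1 with $U=\Omega$ gives $A\le C_1L^2\le C_1\lambda_0L$.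

From now on $L\ge\theta$.

**Step 1: a finite set $Z$ where length concentrates.** We want $|Z|\le L/\theta$ and little length in discs that stay away from $Z$. For $x\in\mathbb C$ let $r_x=\inf\{r:\ell(D(x,r))\ge\theta\}<\infty$. These numbers are bounded below by a positive constant, because $\ell$ has bounded density on finitely many circles. By continuity of measures, $\ell(\overline{D(x,r_x)})\ge\theta$ and $\ell(D(x,r_x))\le\theta$. Choose $x_1,x_2,\dots$ successively: among all $x$ such that $\overline{D(x,r_x)}$ is disjoint from the previously chosen closed discs $\overline{D(x_i,r_{x_i})}$ (the candidates), choose $x_j$ with $r_{x_j}\le2\inf r_x$ over the candidates. The chosen discs are disjoint, each of $\ell$-mass $\ge\theta$. So the process stops after $J\le L/\theta$ steps, and $J\ge1$. Let $Z=\{x_1,\dots,x_J\}$ and $d(x)=\operatorname{dist}(x,Z)$. (From here on $d(x)$ with one argument is this distance.) For any $x$, let $j$ be the first index such that $\overline{D(x,r_x)}$ meets $\overline{D(x_j,r_{x_j})}$; it exists since the process stopped. Then $x$ was a candidate at step $j$, so $r_{x_j}\le2r_x$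 and $d(x)\le r_x+r_{x_j}\le3r_x$. Hence
$$\ell(D(x,d(x)/3))\le\theta\qquad(x\notin Z).\tag{9}$$

**Step 2: thick and thin.** By (9) and Lemma 4, a disc about $x$ of radius $d(x)/(3R)$ has area $<\eta_0$. Infinitely many such discs are needed to fill $\mathbb C\setminus Z$, so we separate the points with structure of $Z$ at their scale from those in the long annuli between scales. For $x\notin Z$ fix a nearest point $p=p(x)\in Z$. Call $x$ *thick* if $Z\cap\{d(x)/B<|z-p|<Bd(x)\}\ne\emptyset$, and *thin* otherwise.

As an example take $Z=\{0,1\}$ and $x$ with nearest point $0$. Then $x$ is thick exactly when $1/B<|x|<B$; the thin $x$ lie close to $0$, or so far away that $0$ and $1$ look like one point.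

**Step 3: thick points have mass $\le C_3\eta_0J$.** We cover them by $J$ families of boundedly many discs. Enumerate $Z=\{p_1,\dots,p_J\}$ so that $p_j$ ($j\ge2$) is a point of $Z$ farthest from $\{p_1,\dots,p_{j-1}\}$. Let $\delta_j=\operatorname{dist}(p_j,\{p_1,\dots,p_{j-1}\})$, which is nonincreasing, and $\delta_1=\infty$. For $s>0$ the set $Z_s=\{p_j:\delta_j\ge s\}$ is an initial segment, and every point of $Z$ is at distance $<s$ from $Z_s$, since the farthest point is the next one in the enumeration.

Let $x$ be thick, $d=d(x)$, $q\in Z$ with $d/B<|q-p|<Bd$, and $s=d/(2B)$. Choose $p',q'\in Z_s$ with $|p-p'|<s$, $|q-q'|<s$. As $|p-q|>2s$, $p'\ne q'$. Let $\mu\ge2$ be the larger index of $p',q'$. Then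
$$\frac d{2B}\le\delta_\mu\le|p'-q'|\le(B+1)d,\qquad|x-p_\mu|\le d+Bd+s\le(B+2)d.$$
Hence
$$x\in T_\mu:=\Big\{y:\ d(y)\ge\frac{\delta_\mu}{B+1},\ |y-p_\mu|\le2B(B+2)\delta_\mu\Big\},\qquad2\le\mu\le J.$$
Let $\varepsilon_\mu=\frac{\delta_\mu}{3R(B+1)}$. A maximal $\varepsilon_\mu$-separated subset $\{x_i'\}$ of $T_\mu$ has at most $C_3=C_3(R,B)$ points, by comparing areas, and the discs $D(x_i',\varepsilon_\mu)$ cover $T_\mu$ by maximality. Since $R\varepsilon_\mu\le d(x_i')/3$, (9) and Lemma 4 give $\sigma(D(x_i',\varepsilon_\mu))<\eta_0$. Summing over $i$ and $\mu$ gives the bound.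

**Step 4: thin points and clusters.** A thin point sees a cluster of $Z$ of tiny diameter and nothing else for a long way; we count the clusters. For thin $x$ with $d=d(x)$, let
$$S=S(x)=Z\cap D(p,Bd)=Z\cap\overline{D(p,d/B)}\ni p.$$
Then $\operatorname{diam}S\le2d/B<Bd-d/B\le\operatorname{dist}(S,Z\setminus S)$. Two such sets $S,S'$ are nested or disjoint: if $a\in S\cap S'$, $b\in S\setminus S'$, $c\in S'\setminus S$, then $|a-b|\ge\operatorname{dist}(S',Z\setminus S')>\operatorname{diam}S'\ge|a-c|$ and symmetrically $|a-c|>|a-b|$, a contradiction.

A family of nonempty, pairwise nested-or-disjoint subsets of a $J$-element set has at most $2J-1$ members. Induct on $J$; the case $J=1$ is clear. Adding the whole set, we may assume that it is a member. Let $M_1,\dots,M_t$ be the maximal proper members; they are disjoint. If $t=0$ there is one member. Otherwise, by induction, the number is at most $1+\sum(2|M_i|-1)$. For $t\ge2$ this is $\le1+2J-2$. For $t=1$ it is $\le1+2(J-1)-1$.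

For each cluster $S=S(x)$ that occurs, fix $p_S\in S$ and put $\delta_S=\operatorname{diam}S$, $\Delta_S=\operatorname{dist}(p_S,Z\setminus S)\in(0,\infty]$. If $S(x)=S$, then $|p-p_S|\le d/B$, so $(1-\frac1B)d\le|x-p_S|\le(1+\frac1B)d$; also $\delta_S\le2d/B$ and $\Delta_S\ge(B-\frac1B)d$. As $B\ge200$,
$$x\in A_S:=\Big\{z\ne p_S:\ \frac B3\delta_S\le|z-p_S|\le\frac3B\Delta_S\Big\}.$$
So the thin points lie in the union of at most $2J-1$ sets $A_S$. For $Z=\{0,1\}$ the possible clusters are $\{0\}$, $\{1\}$, $\{0,1\}$.

**Step 5: the area of $A_S$.** We verify the hypothesis of Lemma 6. Let $\alpha=\frac B{12}\delta_S$, $\beta=\frac{12}B\Delta_S$, $V_S=\{\alpha<|z-p_S|<\beta\}$. Then $A_S\subset\{2\alpha<|z-p_S|<\beta/2\}$, and $\alpha<\beta$ since $A_S\ne\emptyset$. Let $[r,2r]\subset(\alpha,\beta)$ and $r/B_1<|z-p_S|<B_1r$. Then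
$$\delta_S<\frac{12r}B\le\frac{12B_1}B|z-p_S|\le\frac12|z-p_S|,\qquad\Delta_S>\frac{Br}{12}\ge\frac B{12B_1}|z-p_S|\ge2|z-p_S|.$$
So points of $S$ are at distance $\ge\frac12|z-p_S|$ from $z$, and points of $Z\setminus S$ at distance $\ge|z-p_S|$; that is, $d(z)\ge\frac12|z-p_S|$. Hence $D(z,|z-p_S|/6)\subset D(z,d(z)/3)$, and by (9) and the choice of $C_4$, $\ell(\{r/B_1<|z-p_S|<B_1r\})\le C_4\theta\le\theta_2$. By Lemma 5, $\sigma(\{r\le|z-p_S|\le2r\})<\eta$. Lemma 6 gives
$$\sigma(A_S)\le C_6(1+\ell(V_S)).$$

**Step 6: the sets $V_S$ are pairwise disjoint.** This lets us add the terms $\ell(V_S)$. If $S\subsetneq S'$, then $\Delta_S\le\delta_{S'}$, and $z\in V_S\cap V_{S'}$ would give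
$$\frac B{12}\delta_{S'}<|z-p_{S'}|\le|z-p_S|+\delta_{S'}\le\Big(\frac{12}B+1\Big)\delta_{S'},$$
impossible since $\delta_{S'}>0$ and $B\ge200$. If $S\cap S'=\emptyset$, then $\Delta_S,\Delta_{S'}\le|p_S-p_{S'}|$, and $z\in V_S\cap V_{S'}$ would give $|p_S-p_{S'}|<\frac{24}B|p_S-p_{S'}|$, impossible.

**Step 7: sum.** The finite set $Z$ has no $\sigma$-mass, so
$$A\le C_3\eta_0J+\sum_SC_6(1+\ell(V_S))\le(C_3\eta_0+2C_6)J+C_6L\le CL,$$
since $J\le L/\theta$. This proves Theorem A, and with Proposition 1 it proves Theorem B for $n=1$. $\blacksquare$

## 11. Slicing: Theorem B in several variables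

To pass from slices to $\mathbb C^n$ we need normality of maps from discs into $K$. It follows from the lemmas with no holes but $H_0$.

**Lemma 7.** Under (NE), any sequence of holomorphic maps $g_k:D(0,\rho_0)\to X$ with values in $K$ has a subsequence converging locally uniformly to a holomorphic map with values in $K$.

*Proof.* Let $\rho_1<\rho_2<\rho_0$, $\Omega=D(0,\rho_2)$, $r_*=(\rho_2-\rho_1)/R$. For $|x|\le\rho_1$ the disc $D(x,Rr_*)$ misses $\partial\Omega$, so for the pairs $(\Omega,g_k)$ Lemma 4 gives $\sigma_k(D(x,r_*))<\eta_0$, and Lemma 2 gives $\operatorname{diam}_dg_k(D(x,r_*/2))\le\varepsilon_1$. Choose finitely many $x\in\overline{D(0,\rho_1)}$ such that the discs $D(x,r_*/4)$ cover $\overline{D(0,\rho_1)}$. After a subsequence $g_k(x)\to q_x\in K$ for these $x$. By (5), $\iota_{q_x}\circ g_k$ is defined and bounded by $\frac12$ on $D(x,r_*/2)$ for large $k$. By Montel's theorem a subsequence converges uniformly on each $D(x,r_*/4)$; the limits have values in the closed sets $\iota_{q_x}(K\cap N_{q_x})\cap\overline{\mathbb B}(0,\frac12)$, so they define a holomorphic map with values in $K$.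 Let $\rho_1\uparrow\rho_0$ and use a diagonal subsequence. $\square$

*Proof of Theorem B for $n\ge2$.* Since $E$ is closed and nowhere dense, local extensions are unique and glue. So we work near a point of $E$, taken to be $0$.

**Step 1: a polydisc whose vertical boundary misses $E$.** Let $u$ be psh on a ball $\mathbb B\subset D$ about $0$ with $E\cap\mathbb B\subset\{u=-\infty\}$ and $u(b)>-\infty$ for some $b\in\mathbb B$; $b\ne0$ as $0\in E$. After a unitary change of coordinates $(z',z_n)$, $b$ lies on the $z_n$-axis. Then $u(0,\cdot)$ is subharmonic and $\not\equiv-\infty$ on the connected set $\{z'=0\}\cap\mathbb B$, so $E\cap\{z'=0\}\cap\mathbb B$ is closed polar there. Choose $r>0$ small so that $\{z'=0,|z_n|=r\}$ misses $E$, then $\delta,\delta'>0$ such that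
$$\{|z'|<\delta,\ r-\delta'<|z_n|<r+\delta'\}\cap E=\emptyset,\qquad\Pi=\{|z'|<\delta\}\times\{|z_n|<r+\delta'\}\subset\mathbb B.$$

**Step 2: good slices are dense.** Call $z'$ good if $u(z',\cdot)\not\equiv-\infty$ on $|z_n|<r+\delta'$. Since $u(0,\cdot)$ is locally integrable, there is $z_n^0$ with $|z_n^0|<r+\delta'$ and $u(0,z_n^0)>-\infty$. Bad $z'$ lie in the set $\{u(\cdot,z_n^0)=-\infty\}$, which has measure zero. So good points are dense.

**Step 3: extend on every slice.** For good $z'$ the slice of $E$ over $z'$ in $\Pi$ is closed polar, and the case $n=1$ extends $f(z',\cdot)$ to a holomorphic $F(z',\cdot):D(0,r+\delta')\to X$ with values in $K$. Let good $z_k'\to z_*'$ with $|z_*'|<\delta$. By Lemma 7 a subsequence of $F(z_k',\cdot)$ converges to a holomorphic map, which equals $f(z_*',\cdot)$ on the annulus $\{r-\delta'<|z_n|<r+\delta'\}$, where $f$ is continuous. So for *every* $z'$ the map $f(z',\cdot)$ on the annulus has an extension $F(z',\cdot)$ to the disc with values in $K$, unique by the identity theorem.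

**Step 4: $F$ is continuous and extends $f$.** If $z_k'\to z_*'$ (good or not), every subsequence of $F(z_k',\cdot)$ has, by Lemma 7 and uniqueness, a further subsequence converging to $F(z_*',\cdot)$. So $F(z_k',\cdot)\to F(z_*',\cdot)$ locally uniformly, and $F$ is continuous on $\Pi$. For good $z'$, $F(z',\cdot)=f(z',\cdot)$ off $E$ by construction. Since good $z'$ are dense, $\Pi\setminus E$ is open, and both maps are continuous, $F=f$ on $\Pi\setminus E$.

**Step 5: $F$ is holomorphic.** $F$ is continuous on $\Pi$ and holomorphic off the closed pluripolar set $E$. In charts its components are locally bounded. By fact 5 of Section 2, if $v$ is the real or imaginary part of a component, the functions $v$ and $-v$ on the complement of $E$ extend to psh functions $v_+$ and $v_-$. The psh function $v_++v_-$ vanishes almost everywhere, hence everywhere, so $v_+=-v_-$ is pluriharmonic, in particular smooth. It equals $v$ off $E$, hence everywhere by continuity. So the components are smooth, and the $\bar\partial$-equation holds on the dense set $\Pi\setminus E$, hence on $\Pi$. Thus $F$ is holomorphic, has values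 in $K$, and extends $f$. $\blacksquare$

With $X=K=N$, the Corollary of Section 2 follows, and Conjecture 2.2.8 is true.

## 12. Necessity of (NE) and of polarity: Theorem C

**Part (1).** We close a circle of implications. (NE) implies the conclusions of Theorems A and B, as proved above. The conclusion of Theorem B trivially implies its case $D$ the unit disc, $E=\{0\}$. The conclusion of Theorem A implies this case by Proposition 1, which used only that conclusion and Lemma 1. Finally suppose (NE) fails, with a nonconstant $g$. Put $f(z)=g(e^{1/z})$ on the punctured disc; its values lie in $K$. There are $w_0,w_1$ with $g(e^{w_0})\ne g(e^{w_1})$, and $f$ takes these two values at the points $1/(w_0+2\pi ik)$ and $1/(w_1+2\pi ik)$, which tend to $0$ as $k\to\infty$. Hence $f$ has no limit at $0$, and the case $E=\{0\}$ fails.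

**Part (2).** We construct a closed set $\Lambda$ of small dimension and a map from its complement to a genus-two surface that extends to no point of $\Lambda$.

**Step 1: the group.** Let $a_1,b_1,a_2,b_2\in\mathbb C$ have mutual distances $\ge1$, $0<\varepsilon\le\frac14$, and $g_i(z)=b_i+\varepsilon^2/(z-a_i)$. Then $g_i$ maps the exterior of $\overline{D(a_i,\varepsilon)}$ onto $D(b_i,\varepsilon)$, and $g_i^{-1}(w)=a_i+\varepsilon^2/(w-b_i)$ has the same form. The four closed discs are disjoint, so $g_1,g_2$ generate a classical Schottky group $\Gamma$, with limit set $\Lambda$ and compact quotient $M=(\mathbb P^1\setminus\Lambda)/\Gamma$ of genus $2$. For a letter $\gamma\in\{g_1^{\pm1},g_2^{\pm1}\}$ write $D_{g_i}=D(b_i,\varepsilon)$ and $D_{g_i^{-1}}=D(a_i,\varepsilon)$; so $\gamma$ maps $\mathbb P^1\setminus\overline{D_{\gamma^{-1}}}$ onto $D_\gamma$. Recall that the translates of $F=\mathbb P^1\setminus\bigcup_\gamma D_\gamma$ cover exactly $\mathbb P^1\setminus\Lambda$.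

**Step 2: the dimension of $\Lambda$.** For a reduced word $w=\gamma_1\cdots\gamma_k$ put $D_w=\gamma_1\cdots\gamma_{k-1}(D_{\gamma_k})$. There are $4\cdot3^{k-1}$ of them for each $k$. Since $\gamma_k(F)=\overline{D_{\gamma_k}}\setminus\bigcup_{\gamma\ne\gamma_k^{-1}}\gamma_k(D_\gamma)$, the part of $D_w$ not covered by the discs $D_{w\gamma}$ of the next level lies in $w(F)$. So the complement of the discs of level $k$ lies in finitely many translates of $F$, and $\Lambda$ is covered by the discs of level $k$. On the three of the four discs that do not contain the pole of $g_i^{\pm1}$,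
$$|(g_i^{\pm1})'|\le\frac{\varepsilon^2}{(1-\varepsilon)^2}\le4\varepsilon^2.$$
In forming $D_w$ each letter $\gamma_j$ is applied to a disc inside $D_{\gamma_{j+1}}$ with $\gamma_{j+1}\ne\gamma_j^{-1}$, so the pole of $\gamma_j$ is never in the disc to which it is applied. Discs are convex, so $D_w$ is a disc of diameter $\le2\varepsilon(4\varepsilon^2)^{k-1}$. If $3(4\varepsilon^2)^s<1$, then
$$4\cdot3^{k-1}(2\varepsilon)^s(4\varepsilon^2)^{s(k-1)}\to0,$$
and $H^s(\Lambda)=0$. Choosing $\varepsilon$ so for some $s'\in(0,s)$ in place of $s$ gives $\dim_H\Lambda\le s'<s$.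

**Step 3: no extension.** Let $D\supset\Lambda$ be a large disc and $f:D\setminus\Lambda\to M$ the quotient map. Let $U$ be a neighborhood of $\zeta\in\Lambda$. Some disc $D_w\ni\zeta$ with a long word $w$ has $\overline{D_w}\subset U$, and $w(F)\subset\overline{D_w}$ because $\gamma_k(F)\subset\overline{D_{\gamma_k}}$. So $U\setminus\Lambda$ contains a translate of $F$, and $f(U\setminus\Lambda)=M$. Hence $f$ has no continuous extension to any point of $\Lambda$, although $\Lambda$ is closed of Hausdorff dimension $<s$. $\blacksquare$
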